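\title{Positive bounded semigroups on $L^p$ without a bounded $H^\infty$-calculus}

\begin{abstract}
If $-A$ generates a positive contraction semigroup on an $L^p$-space, $1<p<\infty$, then $A$ has a bounded $H^\infty$-calculus, and for $p=2$ contractivity alone suffices. We show that positivity and boundedness do not suffice, even for $p=2$. For every $\delta>0$ there is a bounded operator $A$ on $\ell^2$, sectorial of angle $0$, such that $e^{-tA}\ge0$ and $\|e^{-tA}\|\le1+\delta$ for all $t\ge0$, while $A$ has no bounded $H^\infty$-calculus on any sector. More generally, all positive semigroups on $L^p(\Omega,\mu)$ with bound $M$ have a bounded calculus if and only if $M=1$ or $L^p(\Omega,\mu)$ is finite-dimensional. The example is built from the eigenvalues $2^{-j}$ and the triangular matrix with entries $1/(j-i)$. At any fixed time the semigroup sees essentially one corner of this matrix, which Hilbert's inequality controls, while the function $z^{i\pi/\log 2}$ sees all of its odd diagonals at once.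
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Semigroups and the $H^\infty$-calculus}
All spaces are complex. A $C_0$-semigroup on a Banach space $X$ is a family $(S(t))_{t\ge0}$ of bounded operators with $S(0)=I$, $S(t+s)=S(t)S(s)$, and $t\mapsto S(t)x$ continuous for every $x\in X$. Its generator $-A$ is given by $-Ax=\lim_{t\downarrow0}t^{-1}(S(t)x-x)$ on the set of those $x$ for which the limit exists. If $A$ is bounded, then $S(t)=e^{-tA}$; every example below is of this kind. The semigroup is \emph{bounded} if $\sup_{t\ge0}\|S(t)\|<\infty$ and \emph{contractive} if $\|S(t)\|\le1$ for all $t$. On $X=L^p(\Omega,\mu)$ it is \emph{positive} if $S(t)f\ge0$ almost everywhere for all $t\ge0$ whenever $f\ge0$ almost everywhere.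

For $\sigma\in(0,\pi)$ let $\Sigma_\sigma=\{z\in\mathbb C\setminus\{0\}:|\arg z|<\sigma\}$. A closed operator $A$ is \emph{sectorial} if for some $\omega\in(0,\pi)$ its spectrum $\operatorname{spec}(A)$ lies in $\overline{\Sigma_\omega}$ and $\sup_{z\notin\overline{\Sigma_\omega}}\|z(z-A)^{-1}\|<\infty$. The infimum of these $\omega$ is the angle $\omega(A)$. If $-A$ generates a semigroup with $\|S(t)\|\le M$, then $(z-A)^{-1}=-\int_0^\infty e^{tz}S(t)\,dt$ for $\operatorname{Re}z<0$, so $\|(z-A)^{-1}\|\le M/|\operatorname{Re}z|$, and $A$ is sectorial with $\omega(A)\le\pi/2$.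

Let $H^\infty(\Sigma_\sigma)$ be the space of bounded holomorphic functions on $\Sigma_\sigma$ with the norm $\|f\|_{H^\infty(\Sigma_\sigma)}=\sup_{z\in\Sigma_\sigma}|f(z)|$, and let $H^1(\Sigma_\sigma)$ be the space of holomorphic $f$ on $\Sigma_\sigma$ with
\[
\sup_{|\theta|<\sigma}\int_0^\infty|f(te^{i\theta})|\,\frac{dt}t<\infty .
\]
For $A$ sectorial, $\omega(A)<\nu<\sigma<\pi$ and $f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$, define
\begin{equation}\label{eq:dunford}
f(A)=\frac1{2\pi i}\int_{\partial\Sigma_\nu}f(z)(z-A)^{-1}\,dz ,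
\end{equation}
where $\partial\Sigma_\nu$ is oriented downwards, from $\infty e^{i\nu}$ through $0$ to $\infty e^{-i\nu}$, so that it goes counterclockwise around the spectrum. The integral converges absolutely in operator norm, because $\|(z-A)^{-1}\|=O(|z|^{-1})$ on the contour; this is the purpose of the $H^1$ condition. We say that $A$ has a \emph{bounded $H^\infty(\Sigma_\sigma)$-calculus} if there is a constant $C$ with
\begin{equation}\label{eq:calculus}
\|f(A)\|\le C\|f\|_{H^\infty(\Sigma_\sigma)}\qquad\text{for all } f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma),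
\end{equation}
and a \emph{bounded $H^\infty$-calculus} if this holds for some $\sigma\in(\omega(A),\pi)$.

To see what \eqref{eq:calculus} measures, let $A$ be a diagonalizable matrix with eigenvalues $\lambda_k>0$ and spectral projections $P_k$. Cauchy's formula gives $f(A)=\sum_kf(\lambda_k)P_k$. If $A$ is diagonal on $\ell^p_n$, then $\|f(A)\|=\max_k|f(\lambda_k)|$ and $C=1$ will do. In general, \eqref{eq:calculus} asks for a bound on $\sum_kc_kP_k$ for every coefficient sequence $c_k=f(\lambda_k)$ that a bounded holomorphic function can produce, and such sequences may oscillate. Boundedness of the semigroup asks for the same bound only for the sequences $c_k=e^{-t\lambda_k}$, which are monotone in $\lambda_k$.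

\subsection*{The question}
Two known theorems close this gap under additional hypotheses; we use them without proof. Let $-A$ generate a $C_0$-semigroup $(S(t))_{t\ge0}$ on an $L^p$-space.
\begin{itemize}
\item[(K1)] If $1<p<\infty$ and the semigroup is positive and contractive, then $A$ has a bounded $H^\infty$-calculus.
\item[(K2)] If $p=2$ and the semigroup is contractive, then $A$ has a bounded $H^\infty$-calculus.
\end{itemize}
So for $p=2$ one of the two hypotheses of (K1) can be dropped. The following question, posed in \cite{problem}, asks whether the other one can be weakened instead.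

\medskip
\noindent\textbf{Question.} \emph{Let $-A$ generate a positive bounded $C_0$-semigroup on $L^2(\Omega,\mu)$. Does $A$ have a bounded $H^\infty$-calculus?}
\medskip

There are reasons to guess that it does. The answer is yes in finite dimension (Section~\ref{sec:general}). Also, a positive bounded semigroup is always positive and contractive after renorming. A positive operator $T$ satisfies $|Tf|\le T|f|$, since $\operatorname{Re}(e^{i\theta}Tf)=T\operatorname{Re}(e^{i\theta}f)\le T|f|$ for all rational $\theta$. Hence $\|f\|_*=\sup_{t\ge0}\|S(t)|f|\,\|$ is an equivalent norm, monotone in $|f|$, and $\|S(s)f\|_*\le\sup_t\|S(t+s)|f|\,\|\le\|f\|_*$. But $\|\cdot\|_*$ need not be an $L^p$-norm or a Hilbert norm, so neither (K1) nor (K2) applies to it, and in fact the answer is no.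

\begin{theorem}\label{thm:main}
Let $\delta>0$. There is a bounded operator $A$ on $\ell^2(\mathbb N\times\{1,2\})=\ell^2(\mathbb N)\oplus\ell^2(\mathbb N)$ (counting measure) such that
\begin{enumerate}
\item[(1)] $S(t)=e^{-tA}\ge0$ and $\|S(t)\|\le1+\delta$ for all $t\ge0$;
\item[(2)] $A$ is sectorial with $\omega(A)=0$;
\item[(3)] for every $\sigma\in(0,\pi)$ there is no constant $C$ with $\|f(A)\|\le C\|f\|_{H^\infty(\Sigma_\sigma)}$ for all $f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$.
\end{enumerate}
\end{theorem}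

Such a semigroup is not similar to a contraction semigroup on a Hilbert space. Indeed, if $US(t)U^{-1}$ were contractive for an isomorphism $U$, then $UAU^{-1}$ would have a bounded calculus by (K2), and \eqref{eq:dunford} gives $f(A)=U^{-1}f(UAU^{-1})U$, contradicting (3).

The construction works for every $p\in(1,\infty)$ and can be moved to any infinite-dimensional $L^p$-space. This determines exactly when a bound $M$ on positive semigroups is enough.

\begin{theorem}\label{thm:general}
Let $1<p<\infty$, let $(\Omega,\mathcal F,\mu)$ be a measure space and let $M\ge1$. The following are equivalent: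
\begin{enumerate}
\item[(a)] whenever $-A$ generates a positive $C_0$-semigroup on $L^p(\Omega,\mu)$ with $\sup_{t\ge0}\|S(t)\|\le M$ (so that $A$ is sectorial of angle at most $\pi/2$), the operator $A$ has a bounded $H^\infty$-calculus;
\item[(b)] $M=1$ or $\dim L^p(\Omega,\mu)<\infty$.
\end{enumerate}
If \textup{(b)} fails, there is a counterexample with $A$ bounded and $\omega(A)=0$ for which the calculus fails for every $\sigma\in(0,\pi)$. In particular, the constant $1$ in the contractivity assumption of \textup{(K1)} is sharp.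
\end{theorem}

Throughout, $\mathbb N=\{1,2,\dots\}$, $p'$ is the conjugate exponent of $p$, and $\lambda_j=2^{-j}$ for $j\in\mathbb N$.

\section{From two eigenvalues to a triangular matrix}\label{sec:idea}

This section explains where the example comes from; the proofs do not depend on it.

\subsection*{One cell}
Let $a>b>0$ and $v\ge0$, and let $A$ be the $2\times2$ matrix with eigenvector $(1,0)$ for the eigenvalue $a$ and eigenvector $(v,1)$ for the eigenvalue $b$. Then, for any function $g$ of the two eigenvalues,
\[
A=\begin{pmatrix}a&-v(a-b)\\0&b\end{pmatrix},\qquad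
g(A)=\begin{pmatrix}g(a)&v\,\bigl(g(b)-g(a)\bigr)\\0&g(b)\end{pmatrix}.
\]
Take $g(z)=e^{-tz}$. The corner entry $v(e^{-tb}-e^{-ta})$ lies in $[0,v]$, so on $\ell^2_2$ the semigroup is positive with norm at most $1+v$. It is contractive if and only if $\operatorname{Re}\langle Ax,x\rangle\ge0$ for all $x$, that is, if and only if $v(a-b)\le2\sqrt{ab}$; for fixed $v>0$ this fails once $a/b$ is large. The corner entry is also localized in time: it is at most $v\,ta$ and at most $v/(tb)$, so it is of size $v$ only in the window $1/a\lesssim t\lesssim1/b$.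

Now take $g(z)=z^{i\tau}$ with $\tau=\pi/\log(a/b)$, a bounded function on every sector. Then $g(a)=-g(b)$, and the corner entry has modulus $2v$. In one cell the calculus gains only a factor $2$ over the semigroup. The gain has to come from many cells: at time $t$ the semigroup activates only the cells whose window contains $t$, whereas one function $g$ can activate cells of all scales.

\subsection*{Many cells}
Let $D=\operatorname{diag}(\lambda_1,\dots,\lambda_N)$, let $V=(v_{ij})$ be a strictly upper triangular $N\times N$ matrix with $v_{ij}\ge0$, and conjugate $D\oplus D$ by $T=\left(\begin{smallmatrix}I&V\\0&I\end{smallmatrix}\right)$, whose inverse is $\left(\begin{smallmatrix}I&-V\\0&I\end{smallmatrix}\right)$. For $A=T(D\oplus D)T^{-1}$ this gives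
\begin{equation}\label{eq:formal}
g(A)=\begin{pmatrix}g(D)&Vg(D)-g(D)V\\0&g(D)\end{pmatrix},\qquad \bigl(Vg(D)-g(D)V\bigr)_{ij}=v_{ij}\bigl(g(\lambda_j)-g(\lambda_i)\bigr).
\end{equation}
Each pair $i<j$ is a cell with $a=\lambda_i$, $b=\lambda_j$ and window $2^i\lesssim t\lesssim2^j$. Since $j\mapsto e^{-t\lambda_j}$ increases, the semigroup is positive.

For $t\approx2^k$ the sequence $e^{-t2^{-j}}$ is close to the step sequence that is $0$ for $j\le k$ and $1$ for $j>k$. For the step sequence, the factor $g(\lambda_j)-g(\lambda_i)$ is $1$ if $i\le k<j$ and $0$ for all other $i<j$: the upper right block in \eqref{eq:formal} is a \emph{corner} of $V$. On the other hand, $g(z)=z^{i\pi/\log2}$ has $g(\lambda_j)=(-1)^j$, and then the block keeps every \emph{odd diagonal} of $V$. For $N=4$, $v_{ij}=1/(j-i)$ and $k=2$, the matrix $V$, the block for the step sequence, and the block for the alternating sequence are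
\[
\begin{pmatrix}0&1&\frac12&\frac13\\0&0&1&\frac12\\0&0&0&1\\0&0&0&0\end{pmatrix},\qquad
\begin{pmatrix}0&0&\frac12&\frac13\\0&0&1&\frac12\\0&0&0&0\\0&0&0&0\end{pmatrix},\qquad
\begin{pmatrix}0&2&0&\frac23\\0&0&-2&0\\0&0&0&2\\0&0&0&0\end{pmatrix}.
\]
Multiplying column $j$ of the last matrix by $(-1)^j$ does not change its norm and makes all entries nonnegative, so there is no cancellation between the odd diagonals.

\subsection*{The choice of $V$}
We need an infinite matrix $V$ whose corners are uniformly bounded while its odd part is unbounded. Try $v_{ij}=a_{j-i}$ with a decreasing sequence $a_d\ge0$. If $\sum_da_d<\infty$, then $V$ is a norm-convergent sum of shifts, $T$ is a bounded similarity, and the calculus is bounded. So $\sum_da_d$ must diverge. The corner at $k$ has the entries $a_{l+m+1}$ with $l=k-i\ge0$ and $m=j-k-1\ge0$. Testing it on normalized indicators of $n\le k$ rows and columns gives the lower bound $n^{-1}\sum_{l,m<n}a_{l+m+1}\ge na_{2n-1}$, so uniformly bounded corners force $a_d=O(1/d)$. The natural choice is $a_d=\varepsilon/d$.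 Its corners are pieces of the Hilbert matrix $1/(l+m+1)$, which is bounded on $\ell^p$, and its odd part diverges like $\log N$.

Three points remain. The infinite matrix $V$ is unbounded, so $T$ is not a similarity, and \eqref{eq:formal} must be proved for each $g$ that we use. The sequence $e^{-t\lambda_j}$ is not a step sequence, so the cells outside the corner must be estimated. Finally, $z^{i\tau}$ is not in $H^1$ and must be regularized.

\section{Tools}\label{sec:tools}

\subsection*{An inequality on sectors}
For $\sigma\in(0,\pi)$ put $c_\sigma=1$ if $\sigma\le\pi/2$ and $c_\sigma=\sin\sigma$ otherwise. Then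
\begin{equation}\label{eq:sector}
|1+w|\ge c_\sigma\max(1,|w|)\qquad(w\ne0,\ |\arg w|\le\sigma).
\end{equation}
Write $w=\rho e^{i\theta}$. If $|\theta|\le\pi/2$, then $|1+w|\ge\operatorname{Re}(1+w)\ge1$. If $\pi/2<|\theta|\le\sigma$, then $|1+w|^2=(\rho+\cos\theta)^2+\sin^2\theta\ge\sin^2\sigma$. So $|1+w|\ge c_\sigma$, and applying this to $1/w$ gives $|1+w|=|w|\,|1+1/w|\ge c_\sigma|w|$.

\subsection*{Cauchy's theorem for $H^1$ functions}
To evaluate \eqref{eq:dunford} we close the contour with circular arcs. The $H^1$ condition bounds integrals along rays, not along arcs, but Fubini's theorem supplies arcs on which $f$ is small. For $R>0$ let $W_R=\{z\in\Sigma_\nu:e^{-R}<|z|<e^R\}$, with $\partial W_R$ oriented counterclockwise.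

\begin{lemma}\label{lem:cauchy}
Let $0<\nu<\sigma<\pi$, $f\in H^1(\Sigma_\sigma)$, $R>0$, and $Z=\overline{\Sigma_\nu}\setminus(\{0\}\cup W_R)$. Let $\Phi$ be a Banach space valued function that is holomorphic on an open set containing $Z$ and bounded on $Z$. Then
\[
\int_{\partial\Sigma_\nu}f(z)\Phi(z)\,\frac{dz}z=\int_{\partial W_R}f(z)\Phi(z)\,\frac{dz}z .
\]
In particular,
\begin{equation}\label{eq:cauchy}
\frac1{2\pi i}\int_{\partial\Sigma_\nu}f(z)\,\frac{dz}z=0,\qquad \frac1{2\pi i}\int_{\partial\Sigma_\nu}\frac{f(z)}{z-\lambda}\,dz=f(\lambda)\quad(\lambda\in\Sigma_\nu).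
\end{equation}
\end{lemma}

\begin{proof}
Put $\varphi(s)=\int_{-\nu}^\nu\bigl(|f(e^{s+i\theta})|+|f(e^{-s+i\theta})|\bigr)\,d\theta$. By Fubini's theorem and the substitution $t=e^{\pm s}$,
\[
\int_0^\infty\varphi(s)\,ds=\int_{-\nu}^\nu\int_0^\infty|f(te^{i\theta})|\,\frac{dt}t\,d\theta<\infty ,
\]
so there are $R_n\to\infty$, $R_n>R$, with $\varphi(R_n)\to0$. The set $\overline{W_{R_n}}\setminus W_R$ consists of two closed curvilinear rectangles, together with parts of the rays, all contained in $Z$. Cauchy's theorem on the two rectangles shows that the integrals of $f\Phi\,dz/z$ over $\partial W_{R_n}$ and $\partial W_R$ agree. On the two arcs of $\partial W_{R_n}$ we have $|dz/z|=d\theta$, so they contribute at most $\varphi(R_n)\sup_Z\|\Phi\|\to0$. The two straight pieces have the orientation of $\partial\Sigma_\nu$, and their contribution converges to the absolutely convergent integral over $\partial\Sigma_\nu$.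

For \eqref{eq:cauchy} take $\Phi=1$, respectively $\Phi(z)=z/(z-\lambda)$ with $R$ so large that $\lambda\in W_R$, and apply Cauchy's theorem and formula on $W_R$, whose closure is a compact subset of $\Sigma_\sigma$.
\end{proof}

The same arcs, used between two angles $\nu_1<\nu_2$ in $(\omega(A),\sigma)$ with $\Phi(z)=z(z-A)^{-1}$, show that \eqref{eq:dunford} does not depend on $\nu$.

\subsection*{Matrices on $\ell^p$}
Let $1<p<\infty$. For a matrix $K=(K_{ij})$ let $\|K\|$ be the supremum of $|\sum_{i,j}K_{ij}x_jy_i|$ over finitely supported $x,y$ with $\|x\|_p=\|y\|_{p'}=1$. It is finite exactly when $K$ is the matrix of a bounded operator on $\ell^p$, and then it is the operator norm. An operator on $\ell^p$ is positive exactly when its entries are nonnegative. We use four facts.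
\begin{itemize}
\item[(M1)] If $|L_{ij}|\le K_{ij}$ for all $i,j$, then $\|L\|\le\|K\|$ (replace $x,y$ by $|x|,|y|$).
\item[(M2)] $\|K\|$ is at most the sum of the $\ell^{p'}$-norms of the rows, and at most the sum of the $\ell^p$-norms of the columns (H\"older's inequality in each row or column).
\item[(M3)] For $p=2$, $\|K\|^2\le\sum_{i,j}|K_{ij}|^2$ (Cauchy--Schwarz in the pair $(i,j)$).
\item[(M4)] Hilbert's inequality \cite{HLP}: the matrix $\bigl(1/(l+m+1)\bigr)_{l,m\ge0}$ has norm at most $\pi/\sin(\pi/p)$.
\end{itemize}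

\section{A corner with geometric tails}\label{sec:kernel}

In one cell, the semigroup at time $t=1/r$ produced the factor $\min(1,a/r,r/b)$. The resolvent at $|z|=r$ will produce the same factor, so we estimate the resulting matrix once. For $r>0$ let
\[
K_r(i,j)=\frac1{j-i}\min\Bigl(1,\frac{\lambda_i}r,\frac r{\lambda_j}\Bigr)\quad(i<j),\qquad K_r(i,j)=0\quad(i\ge j).
\]

\begin{lemma}\label{lem:kernel}
For $1<p<\infty$ there is a constant $C_p<\infty$ with $\|K_r\|_{\ell^p\to\ell^p}\le C_p$ for all $r>0$. One may take $C_2=2\pi$.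
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\fill[gray!40] (4,0) rectangle (9,-4);
\fill[gray!12] (0,0)--(4,0)--(4,-4)--cycle;
\fill[gray!12] (4,-4)--(9,-4)--(9,-9)--cycle;
\draw (0,0)--(9,-9);
\draw[->] (0,0)--(9.7,0) node[right]{$j$};
\draw[->] (0,0)--(0,-9.5) node[below]{$i$};
\draw (4,0)--(4,-4)--(9,-4);
\draw[dotted] (0,-4)--(4,-4);
\node[above] at (4,0) {$k$};
\node[left] at (0,-4) {$k$};
\node at (6.5,-2) {(a)};
\node at (7.5,-5.6) {(b)};
\node at (2.8,-1.2) {(c)};
\end{tikzpicture}
\caption{The index set $\{i<j\}$ of the matrix $K_r$, with $r\approx2^{-k}$. In the corner (a), where $i\le k<j$, the entries are at most $1/(j-i)$ and form a piece of the Hilbert matrix. In (b) row $i$ carries the extra factor $2^{k+1-i}$, and in (c) column $j$ carries the extra factor $2^{j-k}$.}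
\label{fig:regions}
\end{figure}

\begin{proof}
Choose $k\in\mathbb Z$ with $2^{-k-1}<r\le2^{-k}$ and split $\{i<j\}$ into the three regions of Figure~\ref{fig:regions}, some of which are empty when $k\le1$. In each region we use one term of the minimum together with (M1). Write $\zeta(s)=\sum_{d\ge1}d^{-s}$.

(a) $i\le k<j$. With $l=k-i\ge0$ and $m=j-k-1\ge0$ the entry is at most $1/(j-i)=1/(l+m+1)$. By (M4) this part has norm at most $\pi/\sin(\pi/p)$, which is $\pi$ for $p=2$.

(b) $k<i<j$. Here $\lambda_i/r<2^{k+1-i}$, so the entry is at most $2^{k+1-i}/(j-i)$. Row $i$ has $\ell^{p'}$-norm at most $2^{k+1-i}\zeta(p')^{1/p'}$, and $\sum_{i>k}2^{k+1-i}=2$. By (M2) the norm is at most $2\zeta(p')^{1/p'}$. For $p=2$, (M3) bounds the squared norm by $\sum_{i>k}4^{k+1-i}\zeta(2)=\frac43\cdot\frac{\pi^2}6=\frac{2\pi^2}9$.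

(c) $i<j\le k$. Here $r/\lambda_j\le2^{j-k}$, so the entry is at most $2^{j-k}/(j-i)$. Column $j$ has $\ell^p$-norm at most $2^{j-k}\zeta(p)^{1/p}$, and $\sum_{j\le k}2^{j-k}\le2$. By (M2) the norm is at most $2\zeta(p)^{1/p}$. For $p=2$, (M3) bounds the squared norm by $\sum_{j\le k}4^{j-k}\zeta(2)\le\frac{2\pi^2}9$.

The sum of the three bounds does not depend on $r$. For $p=2$ it is at most $\pi+2\cdot\frac{\sqrt2\,\pi}3<2\pi$.
\end{proof}

The geometric decay of $\lambda_j$ is what makes (b) and (c) summable. From now on $C_p$ is fixed as in the lemma, with $C_2=2\pi$.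

\section{The operator, its semigroup and its resolvent}\label{sec:operator}

Fix $1<p<\infty$ and $\varepsilon>0$. Identify $\ell^p(\mathbb N\times\{1,2\})$ with $\ell^p\oplus\ell^p$, normed by $(\|x\|_p^p+\|y\|_p^p)^{1/p}$. In this norm a block diagonal operator $B\oplus B$ has norm $\|B\|$, an operator whose only nonzero block is $B$ has norm $\|B\|$, and each block of an operator has norm at most that of the operator. Put
\[
v_{ij}=\frac\varepsilon{j-i}\ \ (i<j),\qquad v_{ij}=0\ \ (i\ge j),\qquad D=\operatorname{diag}(\lambda_j),\qquad Q_{ij}=v_{ij}(\lambda_i-\lambda_j)\ge0 .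
\]
Although $(v_{ij})$ is unbounded, $Q$ is bounded: $Q_{ij}\le\varepsilon2^{-i}/(j-i)$ for $i<j$, so the rows of $Q$ have summable $\ell^{p'}$-norms and (M2) applies. Following \eqref{eq:formal} with $g(z)=z$, define the bounded operator
\begin{equation}\label{eq:A}
A_\varepsilon=\begin{pmatrix}D&-Q\\0&D\end{pmatrix}\quad\text{on }\ell^p\oplus\ell^p .
\end{equation}

\begin{proposition}\label{prop:semigroup}
For $t\ge0$,
\[
e^{-tA_\varepsilon}=\begin{pmatrix}e^{-tD}&X(t)\\0&e^{-tD}\end{pmatrix},\qquad X(t)_{ij}=v_{ij}\bigl(e^{-t\lambda_j}-e^{-t\lambda_i}\bigr),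
\]
and $X(t)\ge0$, $\|X(t)\|\le\varepsilon C_p$. Consequently $e^{-tA_\varepsilon}\ge0$ and $\|e^{-tA_\varepsilon}\|\le1+\varepsilon C_p$.
\end{proposition}

\begin{proof}
Let $X(t)=\int_0^te^{-(t-s)D}Qe^{-sD}\,ds$. Then $X(0)=0$ and $X'(t)=-DX(t)+Qe^{-tD}$. Hence the block matrix $Y(t)$ in the statement satisfies $Y(0)=I$ and $Y'=-A_\varepsilon Y$, so $Y(t)=e^{-tA_\varepsilon}$. For $i<j$,
\[
X(t)_{ij}=Q_{ij}\,e^{-t\lambda_i}\int_0^te^{s(\lambda_i-\lambda_j)}\,ds=Q_{ij}\,\frac{e^{-t\lambda_j}-e^{-t\lambda_i}}{\lambda_i-\lambda_j}=v_{ij}\bigl(e^{-t\lambda_j}-e^{-t\lambda_i}\bigr),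
\]
and for $i\ge j$ both sides vanish. Let $t>0$ and $i<j$, so $\lambda_i>\lambda_j$. The difference $e^{-t\lambda_j}-e^{-t\lambda_i}$ is nonnegative, at most $1-e^{-t\lambda_i}\le\min(1,t\lambda_i)$, and at most $e^{-t\lambda_j}\le1/(t\lambda_j)$. Thus $0\le X(t)_{ij}\le\varepsilon K_{1/t}(i,j)$, and Lemma~\ref{lem:kernel} with (M1) gives $\|X(t)\|\le\varepsilon C_p$. All entries of $e^{-tA_\varepsilon}$ are nonnegative, and $\|e^{-tA_\varepsilon}\|\le\|e^{-tD}\|+\|X(t)\|\le1+\varepsilon C_p$.
\end{proof}

Boundedness of the semigroup gives only $\omega(A_\varepsilon)\le\pi/2$. The angle $0$ needs a direct estimate of the resolvent.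

\begin{proposition}\label{prop:resolvent}
For $z\notin\{0\}\cup\{\lambda_j:j\in\mathbb N\}$ put $R(z)=(z-D)^{-1}$. Then $z-A_\varepsilon$ is invertible and
\begin{equation}\label{eq:resolvent}
(z-A_\varepsilon)^{-1}=\begin{pmatrix}R(z)&G(z)\\0&R(z)\end{pmatrix},\qquad G(z)_{ij}=v_{ij}\Bigl(\frac1{z-\lambda_j}-\frac1{z-\lambda_i}\Bigr).
\end{equation}
If $\nu\in(0,\pi)$, $c=c_{\pi-\nu}$ and $\nu\le|\arg z|\le\pi$, then $\|z(z-A_\varepsilon)^{-1}\|\le c^{-1}+\varepsilon c^{-2}C_p$. Hence $A_\varepsilon$ is sectorial with $\omega(A_\varepsilon)=0$.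
\end{proposition}

\begin{proof}
The point $z$ has positive distance from the closed set $\{0\}\cup\{\lambda_j\}$, so $R(z)$ is bounded. Multiplying out the blocks shows that $z-A_\varepsilon=\left(\begin{smallmatrix}z-D&Q\\0&z-D\end{smallmatrix}\right)$ has the stated inverse with $G(z)=-R(z)QR(z)$, and
\[
G(z)_{ij}=\frac{v_{ij}(\lambda_j-\lambda_i)}{(z-\lambda_i)(z-\lambda_j)}=v_{ij}\Bigl(\frac1{z-\lambda_j}-\frac1{z-\lambda_i}\Bigr).
\]
Let $\nu\le|\arg z|\le\pi$, $r=|z|$ and $\lambda>0$. The point $w=-z/\lambda$ has $|\arg w|\le\pi-\nu$, so \eqref{eq:sector} gives $|z-\lambda|=\lambda|1+w|\ge c\max(r,\lambda)$. Hence $\|zR(z)\|\le c^{-1}$, and for $i<j$, using $|\lambda_j-\lambda_i|\le\lambda_i$,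
\[
|zG(z)_{ij}|\le\frac{v_{ij}}{c^2}\cdot\frac{r\lambda_i}{\max(r,\lambda_i)\max(r,\lambda_j)} .
\]
The denominator of the last fraction is at least $\lambda_ir$, at least $r^2$, and at least $\lambda_i\lambda_j$, so the fraction is at most $\min(1,\lambda_i/r,r/\lambda_j)$. Thus $|zG(z)_{ij}|\le\varepsilon c^{-2}K_r(i,j)$, and Lemma~\ref{lem:kernel} gives $\|zG(z)\|\le\varepsilon c^{-2}C_p$. The spectrum lies in $[0,\frac12]$, and $\nu$ is arbitrary, so $\omega(A_\varepsilon)=0$.
\end{proof}

\section{Failure of the calculus}\label{sec:failure}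

\begin{proposition}\label{prop:failure}
Let $\sigma\in(0,\pi)$ and suppose that \eqref{eq:calculus} holds for $A_\varepsilon$ with a constant $C$. Then for every $N\ge2$,
\begin{equation}\label{eq:lower}
C\ \ge\ \frac\varepsilon2\,e^{-\pi\sigma/\log2}\,c_\sigma^2\,\log\frac N2 .
\end{equation}
Hence $A_\varepsilon$ has no bounded $H^\infty(\Sigma_\sigma)$-calculus for any $\sigma\in(0,\pi)$.
\end{proposition}

\begin{proof}
\emph{Entries of $g(A_\varepsilon)$.} Let $g\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$ and let $F_g$ be the upper right block of $g(A_\varepsilon)$. Taking a matrix entry is a bounded linear functional on the space of operators, so it commutes with the norm-convergent integral \eqref{eq:dunford}. By \eqref{eq:resolvent} and \eqref{eq:cauchy},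
\begin{equation}\label{eq:Fg}
(F_g)_{ij}=v_{ij}\bigl(g(\lambda_j)-g(\lambda_i)\bigr).
\end{equation}

\emph{Test functions.} Let $\tau=\pi/\log2$ and $f(z)=z^{i\tau}=e^{i\tau\log z}$ with the principal logarithm. Then $|f(z)|=e^{-\tau\arg z}\le e^{\tau\sigma}$ on $\Sigma_\sigma$, and $f(\lambda_j)=e^{-i\tau j\log2}=(-1)^j$. Since $|f|$ is constant on rays, $f\notin H^1(\Sigma_\sigma)$. We therefore multiply by functions that decay at $0$ and $\infty$, are bounded uniformly in $n$, and tend to $1$:
\[
\rho_n(z)=\frac{nz}{1+nz}\cdot\frac1{1+z/n},\qquad f_n=f\rho_n\qquad(n\in\mathbb N).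
\]
By \eqref{eq:sector}, the first factor of $\rho_n$ is at most $c_\sigma^{-1}\min(1,n|z|)$ in modulus and the second at most $c_\sigma^{-1}\min(1,n/|z|)$. So $|\rho_n(z)|\le c_\sigma^{-2}\min(1,n|z|,n/|z|)$, and $\int_0^\infty\min(1,nt,n/t)\,dt/t=2+2\log n<\infty$. Thus $f_n\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$,
\[
\|f_n\|_{H^\infty(\Sigma_\sigma)}\le B:=e^{\tau\sigma}c_\sigma^{-2}\quad\text{for all }n,
\]
and $f_n(\lambda_j)\to(-1)^j$ as $n\to\infty$ for each $j$.

\emph{Test vectors.} By assumption $\|F_{f_n}\|\le\|f_n(A_\varepsilon)\|\le CB$. Let $N\ge2$, and put $x_j=(-1)^jN^{-1/p}$ and $y_i=N^{-1/p'}$ for $1\le i,j\le N$, with all other entries $0$. Then $\|x\|_p=\|y\|_{p'}=1$; the signs in $x$ are those that made the $4\times4$ matrix of Section~\ref{sec:idea} nonnegative. The sum in $|\sum_{i,j}(F_{f_n})_{ij}x_jy_i|\le CB$ is finite, so we may let $n\to\infty$ in \eqref{eq:Fg}. Since $\bigl((-1)^j-(-1)^i\bigr)(-1)^j=1-(-1)^{j-i}$ and there are $N-d$ pairs with $j-i=d$,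
\[
CB\ \ge\ \frac1N\sum_{1\le i<j\le N}v_{ij}\bigl(1-(-1)^{j-i}\bigr)=\frac{2\varepsilon}N\sum_{\substack{1\le d<N\\ d\text{ odd}}}\frac{N-d}d\ \ge\ \varepsilon\sum_{\substack{1\le d\le N/2\\ d\text{ odd}}}\frac1d .
\]
The last step keeps the terms with $d\le N/2$, for which $N-d\ge N/2$. Finally $\frac1d\ge\frac12\int_d^{d+2}\frac{ds}s$, and for odd $d\le N/2$ the intervals $[d,d+2]$ do not overlap and cover $[1,N/2]$. So the last sum is at least $\frac12\log\frac N2$, which gives \eqref{eq:lower}. No finite $C$ satisfies \eqref{eq:lower} for all $N$.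
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $p=2$, $\varepsilon=\delta/(2\pi)$ and $A=A_\varepsilon$. Since $\varepsilon C_2=\delta$, parts (1), (2) and (3) are Propositions~\ref{prop:semigroup}, \ref{prop:resolvent} and~\ref{prop:failure}.
\end{proof}

\begin{remark}[Growth with the dimension]\label{rem:dimension}
Restrict $D$ and $Q$ to the indices $i,j\le N$ and define $A_{\varepsilon,N}$ on $\ell^p_{2N}$ by \eqref{eq:A}. The entry formulas for $X(t)$ and $F_g$ are unchanged, the entries of $X(t)$ are still dominated by those of $\varepsilon K_{1/t}$, and the test vectors are supported in $\{1,\dots,N\}$. So $e^{-tA_{\varepsilon,N}}$ is a positive semigroup with norm at most $1+\varepsilon C_p$, and the best calculus constant of $A_{\varepsilon,N}$ on $\Sigma_\sigma$ is at least the right-hand side of \eqref{eq:lower}. In the finite-dimensional case of Theorem~\ref{thm:general} the calculus constant therefore cannot be bounded uniformly in the dimension once $M>1$.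
\end{remark}

\begin{remark}[What the construction depends on]\label{rem:hypotheses}
(i) The failure is not caused by a kernel. Since $D$ is injective, the triangular operator $A_\varepsilon$ and its transpose on $\ell^{p'}\oplus\ell^{p'}$ are injective, so $A_\varepsilon$ is injective with dense range.

(ii) Triangularity matters. The choice $v_{ij}=\varepsilon/(j-i)$ for all $i\ne j$ also gives $v_{ij}(\lambda_i-\lambda_j)\ge0$. But for $p=2$ this $V$ is bounded: it is a compression of a convolution operator on $\ell^2(\mathbb Z)$ whose Fourier multiplier has modulus $2\varepsilon|\sum_{d\ge1}\sin(d\theta)/d|=\varepsilon|\pi-\theta|\le\varepsilon\pi$ on $(0,2\pi)$. Then $T$ in \eqref{eq:formal} is a bounded similarity, and the calculus is bounded.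

(iii) The restriction on $p$ enters through Lemma~\ref{lem:kernel}. On $\ell^1\oplus\ell^1$ the semigroup $e^{-tA_\varepsilon}$ is unbounded, because column $k+1$ of $X(2^k)$ has sum at least $\varepsilon(e^{-1/2}-e^{-1})\sum_{d=1}^k1/d$.
\end{remark}

\section{General measure spaces}\label{sec:general}

We prove Theorem~\ref{thm:general}.

\subsection*{(b) implies (a)}
If $M=1$, this is (K1). Let $X=L^p(\Omega,\mu)$ be finite-dimensional. Then $A$ is a matrix with $\sup_{t\ge0}\|e^{-tA}\|<\infty$; positivity is not needed. The spectrum is finite, so one would like to replace $\partial\Sigma_\nu$ by a fixed compact contour in $\Sigma_\sigma$. The obstacle is a possible eigenvalue at $0$, which such a contour cannot enclose, and we split it off first.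

If $A^2x=0$, then $e^{-tA}x=x-tAx$, which is bounded only if $Ax=0$. Hence $\ker A\cap\operatorname{ran}A=\{0\}$, and by counting dimensions $X=\ker A\oplus\operatorname{ran}A$. Both summands are invariant, and $A_1=A|_{\operatorname{ran}A}$ is invertible. Fix $\omega(A)<\nu<\sigma<\pi$ and let $f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$. On $\ker A$ the resolvent is $z^{-1}I$, so $f(A)=0$ there by \eqref{eq:cauchy}. The finite set $\operatorname{spec}(A_1)$ lies in $\Sigma_\nu$, since it does not contain $0$; choose $R$ with $\operatorname{spec}(A_1)\subset W_R$. The function $\Phi(z)=z(z-A_1)^{-1}$ is holomorphic off $\operatorname{spec}(A_1)$, tends to $0$ as $z\to0$ and to $I$ as $z\to\infty$, so Lemma~\ref{lem:cauchy} applies. On $\operatorname{ran}A$ it gives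
\[
\|f(A_1)\|=\Bigl\|\frac1{2\pi i}\int_{\partial W_R}f(z)(z-A_1)^{-1}dz\Bigr\|\le\frac{\operatorname{length}(\partial W_R)}{2\pi}\max_{z\in\partial W_R}\|(z-A_1)^{-1}\|\cdot\|f\|_{H^\infty(\Sigma_\sigma)} .
\]
The contour does not depend on $f$. Since $f(A)$ is $f(A_1)$ composed with the projection onto $\operatorname{ran}A$ along $\ker A$, the bound \eqref{eq:calculus} follows.

\subsection*{(a) implies (b)}
Assume $M>1$ and $\dim L^p(\Omega,\mu)=\infty$. We place a copy of $\ell^p(\mathbb N\times\{1,2\})$ inside $L^p$ as the range of a positive contractive projection and let $A_\varepsilon$ act on it. This needs infinitely many disjoint sets.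

\begin{lemma}\label{lem:disjoint}
If $\dim L^p(\Omega,\mu)=\infty$, there are infinitely many pairwise disjoint measurable sets of finite positive measure.
\end{lemma}

\begin{proof}
Call a measurable set $\Omega'$ \emph{large} if $\dim L^p(\Omega')=\infty$. It suffices to show that a large set $\Omega'$ contains a set $E$ of finite positive measure with $\Omega'\setminus E$ large; starting from $\Omega$ and repeating this step produces the sequence.

First we find two disjoint sets $E_1,E_2\subset\Omega'$ of finite positive measure. For $0\ne h\in L^p(\Omega')$ the sets $\{|h|>1/n\}$ have finite measure by Chebyshev's inequality, and positive measure for large $n$. So $\Omega'$ contains a set $E_0$ of finite positive measure. The functional $h\mapsto\int_{E_0}h\,d\mu$ on $L^p(\Omega')$ has a nonzero element $h$ in its kernel, and passing to the real or the imaginary part we may take $h$ real. If $h=0$ almost everywhere on $E_0$, take $E_1=E_0$ and $E_2=\{|h|>1/n\}\setminus E_0$ with $n$ large. Otherwise $h$ has integral $0$ over $E_0$ without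 vanishing there, and we take $E_1=E_0\cap\{h>0\}$ and $E_2=E_0\cap\{h<0\}$.

Now $L^p(\Omega')=L^p(E_1)\oplus L^p(\Omega'\setminus E_1)$. If $\Omega'\setminus E_1$ is large, take $E=E_1$. Otherwise $E_1$ is large, hence so is $\Omega'\setminus E_2\supset E_1$, and we take $E=E_2$.
\end{proof}

Index such a sequence as $(E_\alpha)_{\alpha\in\mathbb N\times\{1,2\}}$, write $\ell^p$ for $\ell^p(\mathbb N\times\{1,2\})$, and define $J\colon\ell^p\to L^p$ and $J'\colon L^p\to\ell^p$ by
\[
Jx=\sum_\alpha x_\alpha\,\mu(E_\alpha)^{-1/p}\mathbf 1_{E_\alpha},\qquad (J'h)_\alpha=\mu(E_\alpha)^{-1/p'}\int_{E_\alpha}h\,d\mu .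
\]
Both maps are positive. The map $J$ is an isometry because the $E_\alpha$ are disjoint, and $J'$ is a contraction because H\"older's inequality gives $|(J'h)_\alpha|\le\|h\mathbf 1_{E_\alpha}\|_p$. Since $1/p+1/p'=1$, we have $J'J=I$. So $P=JJ'$ is a contractive projection, namely averaging over each $E_\alpha$ and $0$ off their union, and $J'(I-P)=0$, $(I-P)J=0$.

Let $A_0=A_\varepsilon$ with $\varepsilon=(M-1)/C_p$. It remains to choose the action on the range of $I-P$. The choice $0$ would give the semigroup $Je^{-tA_0}J'+(I-P)$, which need not be positive, since $I-P$ need not be. If instead the range of $I-P$ decays at least as fast as every diagonal entry $e^{-t\lambda_j}$, those entries absorb the negative term. As $\lambda_j\le1$, the rate $1$ will do. Define the bounded operator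
\[
A=JA_0J'+(I-P).
\]
The relations above give $\bigl(JB_1J'+\beta_1(I-P)\bigr)\bigl(JB_2J'+\beta_2(I-P)\bigr)=JB_1B_2J'+\beta_1\beta_2(I-P)$ for operators $B_1,B_2$ on $\ell^p$ and scalars $\beta_1,\beta_2$, and $I=JJ'+(I-P)$. Applying this to the powers of $A$ and to $z-A$, we obtain
\begin{align}
e^{-tA}&=Je^{-tA_0}J'+e^{-t}(I-P),\label{eq:transfer-sg}\\
(z-A)^{-1}&=J(z-A_0)^{-1}J'+(z-1)^{-1}(I-P)\qquad\bigl(z\notin[0,1]\bigr).\label{eq:transfer-res}
\end{align}

\emph{Positivity and norm.} By Proposition~\ref{prop:semigroup}, $e^{-tA_0}=e^{-t(D\oplus D)}+\mathcal X(t)$, where $\mathcal X(t)\ge0$ has the single nonzero block $X(t)$. Let $\Delta(t)=e^{-t(D\oplus D)}-e^{-t}I$. This is a diagonal operator with entries $e^{-t\lambda_j}-e^{-t}\in[0,1-e^{-t}]$, and \eqref{eq:transfer-sg} reads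
\[
e^{-tA}=e^{-t}I+J\Delta(t)J'+J\mathcal X(t)J' .
\]
All three terms are positive, and $\|e^{-tA}\|\le e^{-t}+(1-e^{-t})+\varepsilon C_p=M$.

\emph{Angle.} By \eqref{eq:transfer-res} the spectrum of $A$ lies in $[0,1]$. Let $\nu\le|\arg z|\le\pi$ and $c=c_{\pi-\nu}$. Then $|z-1|\ge c|z|$ as in the proof of Proposition~\ref{prop:resolvent}, and $\|I-P\|\le2$, so $\|z(z-A)^{-1}\|\le3c^{-1}+\varepsilon c^{-2}C_p$. Hence $\omega(A)=0$.

\emph{Failure of the calculus.} By \eqref{eq:transfer-res}, $J'(z-A)^{-1}J=(z-A_0)^{-1}$. Integrating against $f\in H^1(\Sigma_\sigma)\cap H^\infty(\Sigma_\sigma)$ gives $J'f(A)J=f(A_0)$, so $\|f(A_0)\|\le\|f(A)\|$. By Proposition~\ref{prop:failure}, $A_0$ has no bounded $H^\infty(\Sigma_\sigma)$-calculus for any $\sigma\in(0,\pi)$, and therefore neither has $A$. So (a) fails, with a counterexample of the kind stated. The hypothesis $M>1$ was used to have $\varepsilon>0$, and $\dim L^p=\infty$ to have the sets $E_\alpha$. This completes the proof of Theorem~\ref{thm:general}. \qed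

\begin{thebibliography}{9}

\bibitem{problem}
``Dedicated to the memory of'',
\texttt{https://helda.helsinki.fi/\allowbreak bitstream/\allowbreak handle/\allowbreak 10138/\allowbreak 321713/\allowbreak Hytonen\_van\_Neerven\_\allowbreak Veraar\_Weis\_\allowbreak Volume2.pdf\allowbreak ?isAllowed=y\&sequence=1}

\bibitem{HLP}
Hardy, Littlewood and P\'olya, \emph{Inequalities}, Chapter IX.

\end{thebibliography}
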